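# Unbounded duplication languages: regular over two letters, not context-free from three letters on

## 1. Copying factors in $ab$ and in $abc$

Take the word $ab$. One move is allowed: choose a nonempty factor and write it twice in a row. From $ab$ one move produces $aab$, $abb$ and $abab$. What can be reached with any number of moves? The first letter stays $a$ and the last letter stays $b$. Conversely, let $v$ be any word over $\{a,b\}$ that begins with $a$ and ends with $b$. Its runs alternate, so for some $k$ it has the form $a^{m_1}b^{n_1}\cdots a^{m_k}b^{n_k}$. Copying $ab$ repeatedly gives $(ab)^k$, and copying single letters lengthens the runs. So the words reachable from $ab$ are exactly those of $a\{a,b\}^*b$, a regular language.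

Now take $abc$. One move gives
$$aabc,\quad abbc,\quad abcc,\quad ababc,\quad abcbc,\quad abcabc .$$
The description "right first letter, right last letter" no longer suffices. The word $abcbabc$ begins with $a$, ends with $c$, and its first occurrences come in the order $a,b,c$. But it contains no factor of the form $zz$ with $z$ nonempty: no two neighboring letters agree; the factors of length $4$ are $abcb,bcba,cbab,babc$, and those of length $6$ are $abcbab,bcbabc$; none of them is a square. A word produced by at least one move contains a square, so $abcbabc$ is not reachable. With a longer tail it becomes reachable: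
$$abc=a\,bc\ \mapsto\ a\,bc\,bc=abcb\,c\ \mapsto\ abcb\,abcb\,c=abcbabc\cdot bc .$$
So prefixes can be almost arbitrary if we accept an uncontrolled tail, while membership of a given word is a delicate matter. Is the set of words reachable from $abc$ still generated by a context-free grammar?

**Definition (duplication).** Let $V$ be a finite alphabet, $\mathbb N=\{1,2,3,\dots\}$, $w\in V^*$ and $X\subseteq\mathbb N$. Put
$$D_X(w)=\{\,uxxv \;:\; w=uxv,\ u,v\in V^*,\ |x|\in X\,\},$$
$D_X^0(w)=\{w\}$, $D_X^{k+1}(w)=\bigcup_{y\in D_X^k(w)}D_X(y)$ and $D_X^*(w)=\bigcup_{k\ge0}D_X^k(w)$. The language $D^*_{\mathbb N}(w)$ is the *unbounded duplication language* of $w$.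

The six words above form $D_{\mathbb N}(abc)$. With $X=\{1,\dots,k\}$ one gets the language of duplications of length at most $k$; here only $X=\mathbb N$ matters, and we write $D=D_{\mathbb N}$, $D^*=D^*_{\mathbb N}$. The problem, taken from the text at http://diyhpl.us/~nmz787/pdf/Aspects_Of_Molecular_Computing.pdf, asks whether $D^*_{\mathbb N}(w)$ is context-free for every finite alphabet $V$ and every $w\in V^*$. We prove that the answer is no, and we determine for which $w$ it is yes.

**Theorem A.** Let $\#,\diamond,a,b,c,d$ be six distinct letters. Then $D^*_{\mathbb N}(\#\diamond cabd)$ is not context-free.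

**Theorem B.** For every word $w$ over a finite alphabet the following are equivalent: (i) $D^*_{\mathbb N}(w)$ is context-free; (ii) $D^*_{\mathbb N}(w)$ is regular; (iii) $w$ contains at most two distinct letters. In particular $D^*_{\mathbb N}(abc)$ is not context-free.

Theorem A alone answers the question. Its proof (Sections 4 to 9) does not use Section 3 or Sections 10 to 12.

## 2. Contractions, square-free words, and facts about languages

For a word $v$ we write $v[i]$ for its $i$-th letter and $v[i..j]$ for the factor from position $i$ to position $j$.

**Definition (square, contraction).** A *square* is a word $zz$ with $z\ne\varepsilon$; its *period* is $|z|$. A *contraction* is a step $yzzy'\mapsto yzy'$ with $z\neq\varepsilon$.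

A contraction is a duplication read backward. So $v\in D^*(w)$ if and only if $v$ can be turned into $w$ by contractions. For example $abcb\,abcb\,c\mapsto a\,bc\,bc\mapsto abc$.

**Deletion fact.** Deleting any $|z|$ consecutive positions inside an occurrence of $zz$ gives the same word, namely the contraction. Indeed, if $z=z_1z_2$ and we delete the $|z|$ letters after the first $z_1$, what remains of $zz$ is $z_1$ followed by the last $|z_2|$ letters of the second copy, that is, $z_1z_2$. For example, deleting positions $2$ to $4$ of $abcabc$ leaves $a\cdot bc$.

**Appending move.** Suppose a word is $pef\,s$ with a letter $e$ and words $p,f,s$. Duplicating $ef$ gives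
$$pef\,s\ \longmapsto\ pef\cdot e\cdot fs .\qquad(1)$$
So any letter $e$ that occurs in a prefix can be appended to that prefix; the price is that the tail grows from $s$ to $fs$. We used this move in Section 1.

**The word $\mathbf t$.** Let $\mathbf t=1231321232\cdots$ be the fixed point, starting with $1$, of $\sigma:1\mapsto123,\ 2\mapsto13,\ 3\mapsto2$. By a classical theorem of Thue (1912; see Lothaire, *Combinatorics on Words*, Ch. 2), $\mathbf t$ is *square-free*: it contains no square. We need three more facts.

First, $\mathbf t$ does not contain $121$. No image under $\sigma$ ends in $1$, so the letter after a $1$ belongs to the same image; hence $12$ occurs only at the start of an image $123$ and is followed by $3$. Second, $\mathbf t$ does not contain $323$. No image begins with $3$, so the letter before a $3$ belongs to the same image; hence $23$ occurs only at the end of an image $123$, and its $2$ is preceded by $1$. Third, every binary word of length $4$ contains a square (without one it would start $xyx$ with $x\neq y$, and the fourth letter creates $xx$ or $xyxy$). So any four consecutive letters of a square-free word over three letters contain all three letters.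

**Facts about languages.** We use the following from a first course. A context-free language without $\varepsilon$ has a grammar in Chomsky normal form. Context-free languages are closed under morphisms (also erasing ones), under inverse morphisms, and under left and right quotient by a fixed word; removing $\varepsilon$ keeps a language context-free. The *residual* of $\mathcal L$ by $u$ is $u^{-1}\mathcal L=\{s:us\in\mathcal L\}$, and by Myhill–Nerode a language with finitely many residuals is regular.

**Well-quasi-orders.** A preorder is a *well-quasi-order* (wqo) if every infinite sequence $q_1,q_2,\dots$ has indices $i<j$ with $q_i\le q_j$; then every infinite sequence even has an infinite ascending subsequence. For example, $\mathbb N$ with the usual order and a finite set with equality are wqos. Finite products of wqos, with the componentwise order, are wqos. Higman's lemma: if $Q$ is a wqo, so is the set of finite sequences over $Q$, where $(q_1,\dots,q_r)\le(q'_1,\dots,q'_{r'})$ means that there are $i_1<\dots<i_r$ with $q_j\le q'_{i_j}$ for all $j$.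

## 3. Two letters: a well-quasi-order and regularity

Some cases by hand. For $k\ge1$, $D^*(a^k)=a^ka^*$. In Section 1 we saw, for $\{c,d\}=\{a,b\}$,
$$D^*(cd)=c\{c,d\}^*d .\qquad(2)$$
Next, $D^*(aba)=a\{a,b\}^*b\{a,b\}^*a$. Words of the left side begin and end with $a$ and contain $b$. Conversely, to reach $apbqa$, use (2) to turn $ab$ into $apb$, and then the final $ba$ into $bqa$. This works because at a boundary between two different letters anything can be inserted. That remark proves the following lemma.

Write $u\le v$ if $v\in D^*(u)$. This is a preorder, and it is compatible with concatenation: $u\le v$ implies $puq\le pvq$. The language $D^*(w)$ is upward closed for it.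

**Lemma 1.** The preorder $\le$ is a wqo on $\{a,b\}^+$.

*Proof.* Take an infinite sequence of words. Infinitely many of them consist of one run, or infinitely many have at least two runs.

In the first case infinitely many are powers of the same letter. Among these there is an earlier one $e^m$ and a later one $e^{m'}$ with $m\le m'$, and $e^m\le e^{m'}$.

In the second case encode a run as (letter, length), ordered by equality on letters and $\le$ on lengths; this is a wqo. Encode each word as the triple (first run, sequence of middle runs, last run). By Higman's lemma and the product property these triples form a wqo. So there is a word $u$, earlier in the sequence than some word $v$, such that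
$$u=c_1^{m_1}c_2^{m_2}\cdots c_p^{m_p}\ \text{(its runs)},\qquad v=c_1^{m'_1}\,y_1\,c_2^{m_2'}\,y_2\cdots y_{p-1}\,c_p^{m'_p},\qquad m'_i\ge m_i ,$$
with words $y_i$ over $\{a,b\}$. Copying single letters gives $u\le c_1^{m'_1}\cdots c_p^{m'_p}$. At the $i$-th boundary $c_i\neq c_{i+1}$, so $c_iy_ic_{i+1}\in D^*(c_ic_{i+1})$ by (2). Replacing $c_ic_{i+1}$ by $c_iy_ic_{i+1}$ at one boundary leaves the two letters at every other boundary adjacent, so we can treat one boundary after another. Hence $c_1^{m'_1}\cdots c_p^{m'_p}\le v$ and $u\le v$. $\square$

**Proposition 2.** If $w$ contains at most two distinct letters, then $D^*(w)$ is regular.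

*Proof.* We have $D^*(\varepsilon)=\{\varepsilon\}$. Let $w\in\{a,b\}^+$ and $\mathcal L=D^*(w)\subseteq\{a,b\}^+$. The following argument is that of Ehrenfeucht, Haussler and Rozenberg. Suppose that $\mathcal L$ had infinitely many residuals. By Lemma 1 there would be $u_1\le u_2\le\cdots$ in $\{a,b\}^+$ with pairwise distinct residuals. If $u\le u'$ and $us\in\mathcal L$, then $us\le u's$, so $u's\in\mathcal L$; hence $u^{-1}\mathcal L\subseteq u'^{-1}\mathcal L$. So the residuals of the $u_i$ increase strictly, and we can choose $s_i\in u_{i+1}^{-1}\mathcal L\setminus u_i^{-1}\mathcal L$. At most one $s_i$ is empty: if $s_i=\varepsilon$, then $\varepsilon\in u_j^{-1}\mathcal L$ for all $j>i$, so $s_j\ne\varepsilon$. Disregard this index. By Lemma 1 there are $i<j$ with $s_i\le s_j$. From $u_{i+1}s_i\in\mathcal L$ we get $u_{i+1}s_j\in\mathcal L$, and since $u_{i+1}\le u_j$ we get $u_js_j\in\mathcal L$. This contradicts $s_j\notin u_j^{-1}\mathcal L$. So $\mathcal L$ has finitely many residuals and is regular. $\square$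

With three letters the inserting argument breaks down: $ac$ cannot become $abc$ by duplications. From here on we want to show that some languages are *not* context-free.

## 4. Pumping, interchange, and rows with a single marker

The first tool one tries is the pumping lemma. It meets a difficulty at once: if $uxy\in D^*(w)$ with $x\ne\varepsilon$, then $ux^iy\in D^*(w)$ for every $i\ge1$, because $x$ may be duplicated. So pumping *up*, with a single pumped factor, never leaves the language, and a contradiction could only come from deleting short factors. For that we would need long words of $D^*(w)$ in which every admissible deletion can be analyzed; but the long words we know how to produce carry a tail created by (1), over which we have no control.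

We therefore compare *two* derivations instead of iterating one, and keep all lengths fixed. Suppose a context-free language contains exponentially many words of polynomial length, all built on the same pattern. A grammar has a fixed number of nonterminals, so two of these words, say $u$ and $u'$, have derivation trees in which the same nonterminal generates a piece of the same length at the same place. Exchanging the pieces gives a *mixed* word that must be in the language too. If mixed words are never in the language, we have a contradiction.

The periodic words $x^my_x$ suggest themselves: by (1) a prefix $x$ can be built up, at the price of a tail $y_x$, and then $x$ can be duplicated as often as we like. A mixed word then looks like $\cdots x\,x\,x'\,x'\,x\cdots g$ with $x\neq x'$ of equal length. To make the period visible, start $x$ with a marker $\#$. Let us test this with $w=\#cabd$ and two words that differ in one letter,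
$$x=\#cabdbac,\qquad x'=\#cabdbad .$$
Is a mixed word $xx'g$, with $g$ over $\{a,b,c,d\}$, excluded from $D^*(\#cabd)$? It is not. Take $g=bac\cdot y$ with $y=abdbabdbd$. Then
$$xx'\,bac\,y=x\,\#cab\,dba\,dba\,c\,y\ \mapsto\ x\,\#cabdbac\,y=xx\,y\ \mapsto\ xy ,$$
$$xy=\#\,cabdba\,cabdba\,bdbd\mapsto\#cabdba\,bdbd=\#c\,abdb\,abdb\,d\mapsto\#ca\,bd\,bd\mapsto\#cabd .$$
So $xx'g\in D^*(\#cabd)$. The exact point of failure is the first contraction: the last row $x'$ borders on the uncontrolled tail, a square straddling this border turns $x'$ into $x$, and then $xx$ folds up.

The repair is a second marker $\diamond$, placed after $\#$ and again at the end of the row. A square that straddles the closing $\diamond$ can still open the last row, but then this $\diamond$ is lost for good, because contractions do not create letters. An open last row can be changed freely, but it can never again be a copy of $x$. Section 8 makes this precise.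

## 5. Rows with two markers

Let $A=\{\#,\diamond,a,b,c,d\}$, $G=\{a,b,c,d\}^*$ and $w_0=\#\diamond cabd$. Let $\mathbf c$ be the image of $\mathbf t$ under $1\mapsto c$, $2\mapsto a$, $3\mapsto b$. It is square-free and begins with $cabcbacabac$. For $\ell\ge4$ let $\gamma$ be its prefix of length $\ell$, and put $n=\ell+3$.

**Definition (rows).** $\mathcal R=\mathcal R_\ell$ is the set of words $\#\diamond\alpha\diamond$ such that $|\alpha|=\ell$, $\alpha$ begins with $cabd$, and for $5\le i\le\ell$: $\alpha[i]=\gamma[i]$ if $\gamma[i]\in\{a,b\}$, and $\alpha[i]\in\{c,d\}$ if $\gamma[i]=c$. A *mixed word* is a word $r_1\cdots r_mg$ with $r_i\in\mathcal R_\ell$ not all equal and $g\in G$.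

For $\ell=11$ we have $n=14$ and the four rows $\#\diamond cabdba\,e\,aba\,e'\,\diamond$ with $e,e'\in\{c,d\}$; the letter $e$ is at position $9$ and $e'$ at position $13$. All rows have length $n$, and membership in $\mathcal R$ is a condition on each position ("column") separately. So if each letter of a word of length $n$ is taken from the same position of some row, the word is again a row. For instance, positions $1$ to $9$ of the row with $e=e'=c$ followed by positions $10$ to $14$ of the row with $e=e'=d$ give the row with $e=c$, $e'=d$.

*For every row, $\diamond\alpha\diamond$ is square-free.* Replacing $d$ by $c$ maps $\alpha$ to $\gamma$ and squares to squares; so $\alpha$ is square-free. A square $zz$ in $\diamond\alpha\diamond$ that contains $\diamond$ contains an even number of them, hence both, so it is the whole word. Then $z$ begins and ends with $\diamond$ and contains exactly one $\diamond$, so $z=\diamond$ and $\alpha=\varepsilon$, which is false.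

*There are many rows.* Among any four consecutive letters of $\mathbf c$ there is a $c$. The columns $5,\dots,\ell$ of $\alpha$ contain $\lfloor(\ell-4)/4\rfloor$ disjoint windows of length $4$, so
$$|\mathcal R_\ell|\ \ge\ 2^{\lfloor(\ell-4)/4\rfloor}.\qquad(3)$$

**Lemma 3.** For every $x\in\mathcal R$ there is $y_x\in G$ with $|y_x|\le n^2$ and $x^my_x\in D^*(w_0)$ for all $m\ge1$.

*Proof.* The purpose is to build a row letter by letter, watching the length of the tail. Let $x=\#\diamond\alpha\diamond$. For $4\le i\le\ell$ we construct $y_i\in G$ with $\#\diamond\alpha[1..i]\,y_i\in D^*(w_0)$ and $|y_i|\le(i-4)\ell$. Take $y_4=\varepsilon$. For the step from $i$ to $i+1$ let $e=\alpha[i+1]$. The letter $e$ occurs in $cabd$, so $\alpha[1..i]=p\,e\,f$ for some $p,f$. The appending move (1) gives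
$$\#\diamond\,pef\,y_i\ \mapsto\ \#\diamond\,pef\,ef\,y_i=\#\diamond\,\alpha[1..i+1]\,f\,y_i ,$$
and we put $y_{i+1}=fy_i$, which has length at most $\ell+(i-4)\ell$. At the end duplicate $\diamond\alpha$ in $\#\diamond\alpha\,y_\ell$; this gives $\#\diamond\alpha\diamond\alpha\,y_\ell=x\,y_x$ with $y_x=\alpha y_\ell\in G$ and $|y_x|\le\ell+(\ell-4)\ell\le n^2$. Now duplicate the prefix $x$ repeatedly. $\square$

For $\ell=5$: $\#\diamond cabd\mapsto\#\diamond cabd\,bd=\#\diamond cabdb\cdot d\mapsto\#\diamond cabdb\diamond\cdot cabdb\,d$.

## 6. Interchanging subtrees between $x^my_x$ and $x'^my_{x'}$

We state the criterion for an arbitrary language containing $D^*(w_0)$, because in Section 12 we apply it to a larger language.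

**Proposition 4.** Let $\mathcal L\subseteq A^*$ satisfy $D^*(w_0)\subseteq\mathcal L$. Suppose that for all large $\ell$ the language $\mathcal L$ contains no mixed word, that is, no word $r_1\cdots r_mg$ with $r_i\in\mathcal R_\ell$ not all equal and $g\in G$. Then $\mathcal L$ is not context-free.

*Proof.* The idea is that of the interchange lemma of Ogden, Ross and Winklmann; here is the argument in full. Suppose $\mathcal L\setminus\{\varepsilon\}$ has a grammar in Chomsky normal form with $\nu$ nonterminals and start symbol $Z$. Put
$$m=2n+8,\qquad\Lambda=2n^2+4n,\qquad u_x=x^my_x\in\mathcal L\quad(x\in\mathcal R_\ell),$$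
with $y_x$ from Lemma 3. Then $\Lambda<mn=2n^2+8n\le|u_x|\le3n^2+8n$.

**Step 1.** *We find in every tree a node whose yield is neither too short nor too long.* In a derivation tree of $u_x$ start at the root. As long as the yield of the current node is longer than $\Lambda$, move to a child with the longest yield; such a node has two nonterminal children, so the chosen child has at least half of the yield. At least one move is made, since $|u_x|>\Lambda$. The last node reached has yield length in $(\Lambda/2,\Lambda]$ and is labeled by a nonterminal. Let $B_x,p_x,q_x$ be this nonterminal, the starting position of its yield and the length of its yield.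

**Step 2.** *We find two rows with the same data and swap.* There are at most $\nu(3n^2+8n)^2$ triples and, by (3), at least $2^{\lfloor(\ell-4)/4\rfloor}$ rows. So for large $\ell$ there are rows $x\ne x'$ with the same triple $(B,p,q)$. Write $u_x=\xi\tau\eta$ and $u_{x'}=\xi'\tau'\eta'$, where $\tau,\tau'$ are the yields of the two nodes. From $Z\Rightarrow^*\xi B\eta$ and $B\Rightarrow^*\tau'$ we get $\hat u=\xi\tau'\eta\in\mathcal L$. Since $|\xi|=|\xi'|$ and $|\tau|=|\tau'|$, the $j$-th letter of $\hat u$ is the $j$-th letter of $u_{x'}$ inside the swapped interval $[p,p+q-1]$, and the $j$-th letter of $u_x$ outside it.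

**Step 3.** *We check that $\hat u$ is built from rows.* At each position $j\le mn$ the letter of $\hat u$ is the $j$-th letter of $x^m$ or of $x'^m$; all later letters are in $\{a,b,c,d\}$. As membership in $\mathcal R_\ell$ is columnwise, $\hat u=r_1\cdots r_mg$ with $r_j\in\mathcal R_\ell$ and $g\in G$.

**Step 4.** *We check that the rows are not all equal.* The swapped interval has length $>\Lambda/2=n^2+2n$. At most $|y_{x'}|\le n^2$ of its positions lie beyond $mn$, so more than $2n$ of them lie in the first $mn$ positions. An interval of length at least $2n$ contains a complete row; so some row lies completely inside the swapped interval and equals $x'$. Outside the swapped interval at least $mn-\Lambda=4n$ of the first $mn$ positions remain, in at most two intervals. One of these has length at least $2n$ and contains a complete row, which equals $x$. So $\hat u\in\mathcal L$ is a mixed word, contrary to the hypothesis. $\square$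

It remains to show that mixed words are not in $D^*(w_0)$: contractions never turn a mixed word into $w_0$.

## 7. How a square can sit in a segmented word

**Definition (segmented words).** Let $\mathcal X$ be the set of words $v=r_1\cdots r_sQ$ with $s\ge0$, $r_j\in\mathcal R$ and $Q\in\{\#\}\cup\#\diamond G\cup\mathcal RG$.

So $Q$ is a bare marker, or an *open* last row $\#\diamond g$, or a closed last row with a tail. The words $w_0$ ($s=0$, $Q=\#\diamond cabd$) and all mixed words are in $\mathcal X$. Every nonempty prefix of a word of $\mathcal X$ is in $\mathcal X$, since a proper nonempty prefix of a row is $\#$ or lies in $\#\diamond G$. The letters $\#$ in $v$ are exactly at the positions $1,n+1,\dots,sn+1$; in particular $v$ determines $s$ and $Q$.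

**Lemma 5.** Let $v=r_1\cdots r_sQ\in\mathcal X$, let $zz$ occupy the positions $[\beta+1,\beta+2|z|]$ of $v$, and let $v'$ be the contraction. Then $v'\in\mathcal X$, and one of the following holds.

- (A) $z$ contains $\#$, $|z|=kn$ with $k\ge1$, and $\beta+2kn\le sn$. Then $2k\le s$ and $v'=r'_1\cdots r'_{s-k}Q$ with $r'_j\in\mathcal R$, where $r'_1\cdots r'_{s-k}$ arises from $r_1\cdots r_s$ by deleting $kn$ consecutive letters.
- (B) $z$ contains $\#$, $|z|=kn$ with $k\ge1$, and $\beta+2kn\ge sn+1$. Then $k\le s$, the second copy of $z$ contains position $sn+1$, and $v'=r_1\cdots r_{s-k}Q$.
- (C) $z$ contains neither $\#$ nor $\diamond$. Then $Q=\#\diamond g$ or $Q=rg$ with $r\in\mathcal R$, $zz$ lies in $g\in G$, and $v'$ arises by replacing $g$ by a contraction $g'$ of $g$.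
- (D) $z$ contains $\diamond$ but not $\#$. Then $Q=\#\diamond\alpha\diamond g$ with $\#\diamond\alpha\diamond\in\mathcal R$, $g=\alpha g'$, and $v'=r_1\cdots r_s\,\#\diamond\alpha g'$.

*Proof.* Suppose first that $z$ contains $\#$. Then there are two letters $\#$ at distance $|z|$, so $|z|=kn$ with $k\ge1$.

If $\beta+2kn\le sn$, then $zz$ lies in $r_1\cdots r_s$, so $2k\le s$. Deleting $kn$ consecutive letters of $r_1\cdots r_s$ moves letters by $0$ or $kn$ positions, so every letter stays in its column and what remains is a product of $s-k$ rows. This is (A).

If $\beta+2kn\ge sn+1$, the second copy of $z$ contains a $\#$, which is at a position $\le sn+1$, and the copy reaches position $sn+1$; so it contains position $sn+1$. The first copy then contains position $(s-k)n+1\ge1$, so $k\le s$. The interval $[(s-k)n+1,sn]$ starts in the first copy, ends before position $sn+1$ of the second copy, and has length $kn$. So it lies inside $zz$, and by the deletion fact we may delete it: $v'=r_1\cdots r_{s-k}Q$. This is (B).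

Now suppose $z$ contains no $\#$. Then $zz$ lies between two consecutive $\#$'s or after the last one. It does not lie inside a row $r_j$, because $\diamond\alpha\diamond$ is square-free. So $zz$ lies in $Q$ after its $\#$, and $Q\ne\#$.

If $z$ contains no $\diamond$ and $Q=\#\diamond g$, then $zz$ lies in $g$. If $Q=rg$ with $r=\#\diamond\alpha\diamond$, then $zz$ lies in $\alpha$ or in $g$, and $\alpha$ is square-free; so it lies in $g$. This is (C).

If $z$ contains $\diamond$, then $Q$ contains at least two $\diamond$'s, so $Q=\#\diamond\alpha\diamond g\in\mathcal RG$ with exactly two of them. Each copy of $z$ contains exactly one, so $zz=\pi\diamond\rho\,\pi\diamond\rho$ with $\pi,\rho$ free of $\diamond$. The first $\diamond$ is preceded by $\#$, which is not in $z$, so $\pi=\varepsilon$. Hence $\rho=\alpha$, the second $\rho$ is a prefix of $g$, $g=\alpha g'$, and $zz=\diamond\alpha\diamond\alpha$ becomes $\diamond\alpha$. This is (D). In all cases $v'\in\mathcal X$. $\square$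

## 8. Rigidity of mixed words under contractions and truncations

Let us watch a mixed word try to escape. Take $\ell=7$, $n=10$, $\alpha=cabdbac$, $\alpha'=cabdbad$, $x=\#\diamond\alpha\diamond$, $x'=\#\diamond\alpha'\diamond$, and the mixed word $xx'\alpha'bac$. Case (D) opens the last row, and then a square in the tail turns $\alpha'$ into $\alpha$:
$$x\,\#\diamond\alpha'\diamond\alpha'\,bac\ \mapsto\ x\,\#\diamond\alpha'\,bac=x\,\#\diamond cab\,dba\,dba\,c\ \mapsto\ x\,\#\diamond\alpha .$$
This is $xx$ without its last letter, and that letter decides: a square containing $\#$ would have period $10k$ and length at least $20$, but the word has length $19$; a square without $\#$ would lie in $\diamond\alpha\diamond$ or $\diamond\alpha$. So no further contraction is possible.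

The general proof tracks three states. For the three-letter case we must also allow a controlled way of cutting off the end of a word, so we build it in now.

**Definition (truncation).** Fix a constant $C\ge0$. A *truncation* is a step $v\mapsto v'$, where $v'$ is a nonempty prefix of $v$ with $|v'|\ge|v|/2-C$.

For example, with $C=0$ the step $abcab\mapsto abc$ is a truncation and $abcab\mapsto ab$ is not. For Theorem A no truncations occur.

**Lemma 6 (rigidity).** Let $\hat u=r_1\cdots r_mg$ be a mixed word with $r_i\in\mathcal R_\ell$. Let $\hat u=v_0,v_1,\dots,v_f$ be such that each $v_{t+1}$ equals $v_t$, or is a contraction of $v_t$, or is a truncation of $v_t$, with at most $K$ truncations in total. Then $|v_f|\ge n2^{-K}-2C$.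

*Proof.* Let $r_1=\dots=r_i=x\ne x'=r_{i+1}$ in $\hat u$. Let $\delta$ be the first position with $x[\delta]\ne x'[\delta]$. As rows agree in their first two letters and in the last one, $3\le\delta\le n-1$. Write $x=\#\diamond\alpha_x\diamond$ and $x^\infty=xxx\cdots$. Consider the following states.

- State I: $v\in\mathcal X$ has a prefix $x^a\,x'[1..\delta]$ with $a\ge1$.
- State II: $v=x^a\#\diamond g$ with $a\ge1$, $g\in G$.
- State III: $v$ is a nonempty prefix of $x^\infty$.

In State I a difference between two rows is visible; in State II the last row is open; in State III the word is periodic. All these words are in $\mathcal X$, and $v_0$ is in State I. The states may overlap, which does no harm. Let $\tau_t$ be the number of truncations among the first $t$ steps.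

**Claim.** Each $v_t$ is in State I, or in State II, or in State III with $|v_t|\ge n2^{-\tau_t}-2C$.

Since $|v|>n$ in States I and II and $\tau_f\le K$, the claim gives the lemma. We prove it by induction on $t$. Steps with $v_{t+1}=v_t$ are trivial. Write $v=v_t$, $v'=v_{t+1}$.

**Step 1: truncations.** *We check that cutting keeps the state or leads to a periodic word that is long enough.* From State I: if $|v'|\ge an+\delta$, we stay in State I. Otherwise $v'$ is a prefix of $x^ax'[1..\delta-1]=x^ax[1..\delta-1]$, hence of $x^\infty$. From State II: if $|v'|\ge an+2$, we stay in State II; otherwise $v'$ is a prefix of $x^a\#$, hence of $x^\infty$. When State III is entered in this way, $|v'|\ge|v|/2-C\ge n/2-2C$ and at least one truncation has occurred, so the bound holds. From State III, with $\tau=\tau_t$: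
$$|v'|\ \ge\ \tfrac12\bigl(n2^{-\tau}-2C\bigr)-C\ =\ n2^{-\tau-1}-2C .$$

**Step 2: contractions from State I.** *We show that the first difference cannot be removed, except by making the last row open.* Put $\bar d=an+\delta$, so $v[\bar d]=x'[\delta]$. Since $v$ has a $\#$ at position $an+1$, in $v=r_1\cdots r_sQ$ we have $s\ge a$ and $r_1=\dots=r_a=x$. Write $v=yzzy'$, $v'=yzy'$.

Suppose $z$ contains $\#$, so $|z|=kn$. There are three positions of $\bar d$.

If $\bar d$ lies in the second copy of $z$, then $v[\bar d]=v[(a-k)n+\delta]$ with $(a-k)n+\delta\ge1$. As $\delta\le n-1$, this forces $a-k\ge0$; as $k\ge1$, the position belongs to one of the first $a$ rows, so the letter is $x[\delta]$. But $x[\delta]\neq x'[\delta]$, a contradiction.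

If $\bar d\le|yz|$, the prefix $yz$ is kept, and $v'\in\mathcal X$ (Lemma 5) still has the prefix $x^ax'[1..\delta]$. This is State I.

If $\bar d>|yzz|$, then $zz$ lies in $v[1..\bar d-1]=x^ax[1..\delta-1]$. So $2kn<(a+1)n$, hence $2k\le a$. The word $x^ax[1..\delta-1]$ is a prefix of $x^\infty$; deleting $kn$ consecutive letters from it leaves $x^{a-k}x[1..\delta-1]$. So $v'$ has the prefix $x^{a-k}x'[1..\delta]$ with $a-k\ge k\ge1$. This is State I.

Now suppose $z$ contains no $\#$, so we are in case (C) or (D) and the change happens after position $sn+1$. If $s>a$, then $sn+1>\bar d$, and we stay in State I. Let $s=a$. Then $Q$ begins with $x'[1..\delta]$, so $Q\neq\#$. In case (C) with $Q=rg$, the row $r$ is untouched and has the prefix $x'[1..\delta]$: State I. In case (C) with $Q=\#\diamond g$ we get $v'=x^a\#\diamond g'$: State II. In case (D) we get $v'=x^a\#\diamond\alpha g'$, and $x'[1..\delta]$ is a prefix of $\#\diamond\alpha$ because $\delta\le n-1$: State I.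

**Step 3: contractions from State II.** *We show that an open last row can never be folded onto the last remaining $x$.* Here $v=x^a\#\diamond g$, $s=a$, $Q=\#\diamond g$. If $z$ contains no $\#$, only case (C) is possible, because (D) needs a closed last row; we stay in State II. Let $z$ contain $\#$, $|z|=kn$. In case (A), $kn$ consecutive letters of $x^a$ are deleted, so $v'=x^{a-k}\#\diamond g$ with $2k\le a$, hence $a-k\ge1$: State II. In case (B), $v'=x^{a-k}\#\diamond g$ and the second copy of $z$ contains position $an+1$. If it also contains position $an$, the first copy contains position $(a-k)n\ge1$, so $a-k\ge1$: State II. Otherwise the second copy starts at position $an+1$, so the first copy ends at position $an$ and equals $x^k$. The second copy then lies in $\#\diamond g$, which contains only one $\#$; so $k=1$ and $z=x$ contains two $\diamond$'s. But $\#\diamond g$ contains only one, a contradiction.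

**Step 4: contractions from State III.** *We show that periodic words lose whole periods and keep at least one.* Write $v=x^sQ$, where $Q$ is a nonempty prefix of $x=\#\diamond\alpha_x\diamond$. If $z$ contained no $\#$, then $zz$ would lie in $Q$ after its $\#$, but $\diamond\alpha_x\diamond$ is square-free. So $z$ contains $\#$ and $|z|=kn$. Deleting $kn$ consecutive letters from a prefix of $x^\infty$ leaves a prefix of $x^\infty$, of length $|v|-kn\ge kn\ge n$. This is State III with the required bound. $\square$

## 9. The language $D^*(\#\diamond cabd)$ is not context-free

*Proof of Theorem A.* We apply Proposition 4 to $\mathcal L=D^*(w_0)$. Suppose that, for some $\ell\ge4$, a mixed word $r_1\cdots r_mg$ with $r_i\in\mathcal R_\ell$ lies in $D^*(w_0)$. Then contractions lead from it to $w_0$, which has length $6$. Lemma 6 with $K=0$ and $C=0$ gives $6\ge n=\ell+3\ge7$, which is false. So no mixed word lies in $D^*(w_0)$, and $D^*(w_0)$ is not context-free. $\blacksquare$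

So not every unbounded duplication language is context-free. We turn to Theorem B. The implication (ii)⇒(i) is trivial and (iii)⇒(ii) is Proposition 2. Sections 10 to 12 prove (i)⇒(iii).

## 10. From a word with three letters to $P\,12\,W_2$

Let $w$ contain at least three distinct letters and suppose that $D^*(w)$ is context-free.

**Step 1.** *We reduce to exactly three letters.* Let $\varphi$ be the morphism that erases all letters except three chosen letters of $w$. Then $\varphi(D^*(w))=D^*(\varphi(w))$. Indeed, duplicating $x$ in $v$ duplicates $\varphi(x)$ in $\varphi(v)$, or changes nothing if $\varphi(x)=\varepsilon$; this gives "$\subseteq$". Conversely, a nonempty factor of $\varphi(v)$ is the image of a factor of $v$, and duplicating the latter realizes the duplication of the former; this gives "$\supseteq$" by induction on the number of duplications. Since context-free languages are closed under morphisms, we may assume that $w$ is over a three-letter alphabet and contains all three letters.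

**Step 2.** *We name the letters so that every prefix pattern starting with $12$ can be produced.* Among the first occurrences of the three letters consider the last one. Name its letter $2$, the letter just before it $1$ (it is not $2$), and the remaining one $3$. Then
$$w=P\,12\,W_2,\qquad P\in\{1,3\}^*\ \text{containing}\ 3 .\qquad(4)$$
For $w=abc$ this means $c=2$, $b=1$, $a=3$, $P=3$ and $W_2=\varepsilon$.

**Lemma 7.** For every $X\in\{1,2,3\}^*$ beginning with $12$ there is $S$ with $PXS\in D^*(w)$.

*Proof.* For $X=12$ take $S=W_2$. Suppose $PX'S'\in D^*(w)$ with $X'$ beginning with $12$, and let $e$ be the next letter wanted. All three letters occur in $PX'$, so $PX'=p\,e\,f$, and the appending move (1) gives $PX'\,e\,fS'\in D^*(w)$. $\square$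

The plan is to write the six letters of $A$ as words over $\{1,2,3\}$ by a morphism $h$, so that $P\,h(w_0)\,S\in D^*(w)$ for some $S$, and to pull $D^*(w)$ back along $u\mapsto P\,h(u)\,S$. There are two things to overcome. Squares inside $h(u)$ should come from squares of $u$; this is the job of the code $h$. And squares may overlap the foreign ends $P$ and $S$; this is why truncations were admitted in Lemma 6.

## 11. A code whose squares have period divisible by $L$

**Lemma 8.** There are $L$ and words $h(e)=121323\,t_e$ of length $L$, for $e\in A$, such that:

- (C1) $23\,t_e\,12$ is a factor of $\mathbf t$, and $t_e$ begins with $1$ and ends with $3$;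
- (C2) if $\lambda$ and $\mu$ denote the maximal lengths of a common prefix and of a common suffix of $h(e),h(e')$ over all $e\ne e'$ in $A$, then $\lambda+\mu<L$ and $\lambda\le L-4$.

As an illustration of the shape required in (C1): the factor $\mathbf t[2..14]=23\,132123213\,12$ gives $t_e=132123213$ and the block $121323\,132123213$. (This illustrates (C1) only; six words satisfying (C2) as well are chosen in the proof.) The words $121$ and $323$, which do not occur in $\mathbf t$, serve as synchronizing marks.

*Proof.* **Step 1.** *We show that $231$ and $312$ occur in every window of $\mathbf t$ of bounded length.* We have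
$$\sigma^4(1)=123132123213123132131232 ,$$
which contains $231$ (positions $2$ to $4$) and $312$ (positions $12$ to $14$). Also $\mathbf t=\sigma^4(\mathbf t)$, and the images of $1,2,3$ under $\sigma^4$ have lengths $24,16,8$. Put $\kappa=144$. In a window of length $\kappa$ of $\mathbf t$ at most $23$ letters at each end belong to incompletely covered $\sigma^4$-images; the remaining at least $98>4\cdot24$ letters form more than four consecutive complete images. Since $1$ occurs among any four consecutive letters of $\mathbf t$, one of them is $\sigma^4(1)$. So every window of length $\kappa$ contains $231$ and $312$.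

**Step 2.** *We produce many candidates of equal length.* Let $N=|A|$, $q=4N\kappa^2$, and let $M$ be large. At least $\lfloor M/\kappa\rfloor$ positions $i\le M$ are starts of $231$. For each of them the window $[i+2q,\,i+2q+\kappa-1]$ contains an occurrence of $312$, ending at some position $i+R-1$ with $2q+3\le R\le2q+\kappa$. There are fewer than $\kappa$ values of $R$. So for some fixed $R$ in this range, at least $\lfloor M/\kappa\rfloor/\kappa$ positions $i\le M$ are such that $\mathbf t[i..i+R-1]$ begins with $231$ and ends with $312$. For such $i$ let $t^{(i)}$ be this factor without its first two and its last two letters. Then $t^{(i)}$ has length $R-4\ge2q-1$, begins with $1$, ends with $3$, and $23\,t^{(i)}12$ is a factor of $\mathbf t$.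

**Step 3.** *We choose $N$ of them with different prefixes and different suffixes.* Two occurrences of a word of length $q-1$ in $\mathbf t$ are at distance at least $q$, since a distance $\le q-1$ would produce a square with this distance as its period. So at most $M/q+1$ of our positions $i$ give a $t^{(i)}$ with a prescribed prefix of length $q-1$; the same holds for suffixes, because $R$ is fixed. Since $2NM/q=M/(2\kappa^2)$, for large $M$ we have
$$\lfloor M/\kappa\rfloor/\kappa\ >\ 2N(M/q+1) .$$
Each chosen word rules out at most $2(M/q+1)$ positions, so we can choose greedily $N$ words $t_e$ among the $t^{(i)}$ with pairwise distinct prefixes of length $q-1$ and pairwise distinct suffixes of length $q-1$. Then $\lambda\le6+(q-2)=q+4$, $\mu\le q-2$ and $L=6+(R-4)=R+2\ge2q+5$. Hence $\lambda+\mu\le2q+2<L$ and $\lambda\le q+4\le L-4$. $\square$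

Extend $h$ to a morphism $A^*\to\{1,2,3\}^*$. The *blocks* of $h(u)$ are the images of the letters of $u$, and *block positions* run from $1$ to $L$.

**Lemma 9.** Let $u\in A^*$. In $h(u)$ the word $121$ occurs exactly at block positions $1$–$3$, and $323$ exactly at block positions $4$–$6$. Every square in $h(u)$ has period divisible by $L$.

*Proof.* **Step 1.** *We locate the two marks.* A factor of length $3$ of $h(u)$ that starts at block position $\le4$ lies in $121323$ and is $121$, $213$, $132$ or $323$. One that starts at block position $\ge5$ lies in some $23t_e12$, which is a factor of $\mathbf t$ and contains neither $121$ nor $323$. This is the first statement. Call these occurrences *marks*; they are pairwise disjoint.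

**Step 2.** *We reduce to squares with at most one mark.* Let $zz$ be a square in $h(u)$. If one copy of $z$ contains a mark, the other copy contains the same word at distance $|z|$. By Step 1 this is a mark at the same block positions, so $L$ divides $|z|$. Suppose neither copy contains a mark; we derive a contradiction. Every mark in $zz$ contains both letters adjacent to the center of $zz$, so by disjointness there is at most one mark in $zz$.

**Step 3.** *No mark in $zz$.* If $zz$ starts at block position $1$, it ends at block position $2$ at the latest, so it is a factor of $12$; if it starts at positions $2$ to $4$, it ends at position $5$ at the latest, so it is a factor of $2132$; if it starts at position $\ge5$, it ends at position $2$ of the next block at the latest, so it is a factor of some $23t_e12$. All these words are square-free. Contradiction.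

**Step 4.** *One mark $121$, at positions $1$–$3$ of a block.* Then $zz$ does not contain the $323$ of this block, so it ends at or before position $5$. If the center is after position $1$, the second copy starts at position $2$ and contains position $3$, so $z\in\{21,213,2132\}$. The first copy ends at position $1$, so $z$ ends with $1$. Hence $z=21$, and the letter before the block is $2$. But that letter is $3$, the last letter of some $t_e$, or it does not exist. If the center is after position $2$, the second copy starts at position $3$, so $z\in\{1,13,132\}$. The first copy contains positions $1$ and $2$, so $|z|\ge2$ and $z$ ends with $12$. Contradiction in both cases.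

**Step 5.** *One mark $323$, at positions $4$–$6$ of a block.* Then $zz$ does not contain the $121$ of this block, so it starts at or after position $2$. If the center is after position $4$, the first copy ends there, so $z\in\{3,13,213\}$. The second copy contains positions $5$ and $6$, so $|z|\ge2$ and $z$ begins with $23$. Contradiction. If the center is after position $5$, the first copy ends there and contains position $4$, so $z\in\{32,132,2132\}$. The second copy begins at position $6$ with $3$, so $z=32$ and position $7$ carries $2$. But $t_e$ begins with $1$. Contradiction. $\square$

## 12. Squares across the three zones of $P\,h(u)\,S$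

The word $h(w_0)$ begins with $12$. By Lemma 7 we can fix $S$ with $P\,h(w_0)\,S\in D^*(w)$. Put
$$\mathcal L'=\{u\in A^*:\ P\,h(u)\,S\in D^*(w)\}.$$
If $D^*(w)$ is context-free, so is $\mathcal L'$, by closure under quotients by words and inverse morphisms. Also $D^*(w_0)\subseteq\mathcal L'$, because duplicating $x$ in $u$ corresponds to duplicating $h(x)$ in $h(u)$. We show that for all large $\ell$ the language $\mathcal L'$ contains no mixed word. Then Proposition 4 says that $\mathcal L'$ is not context-free. This contradiction proves (i)⇒(iii).

Put
$$K=|S|,\qquad C=1+|P|,\qquad C_0=|P|+|S|+|w|+6 ,$$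
and let $\ell$ be so large that $n2^{-K}-2C>C_0$. Let $\hat u=r_1\cdots r_mg$ be a mixed word with $r_i\in\mathcal R_\ell$, and suppose that $P\,h(\hat u)\,S=\omega_0,\omega_1,\dots,\omega_f=w$ is a sequence of contractions.

**Step 1: the invariant.** *We state what we follow along the sequence.* We show inductively that $\omega_t=P_tT_tS_t$ with $P_t\in\{1,3\}^*$, $|P_t|\le|P|$, $|S_t|\le|S|$, and
$$T_t\ \text{is a prefix of}\ h(v_t),\qquad(|v_t|-1)L<|T_t|\le|v_t|L,\qquad v_t\in A^+ .\qquad(5)$$
Here $P_0=P$, $T_0=h(\hat u)$, $S_0=S$, $v_0=\hat u$. Each $v_{t+1}$ equals $v_t$, or is a contraction of $v_t$, or is a truncation of $v_t$ with the constant $C$; moreover $|S_t|$ never increases, and each truncation strictly shortens $S_t$.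

In particular there are at most $K$ truncations. Lemma 6, applied to $v_0,\dots,v_t$, gives $|v_t|>C_0$ for every $t$ reached, so $|v_t|-1\ge C_0$ and
$$|T_t|>(|v_t|-1)L\ge C_0 .\qquad(6)$$

For the induction step write $\omega=P'TS'$ and $v$ for the current data, and let $zz$ be the contracted square. By (6) $|T|>6$, so $T$ begins with $121323$. By Lemma 9 squares in $T$ have period divisible by $L$, in particular period $>2$, and $121$ occurs in $T$ only at block starts. The square begins in one of the zones $P',T,S'$ and ends in the same or a later zone; the following steps treat all possibilities.

**Step 2: $zz$ inside $P'$ or inside $S'$.** *Nothing happens to $T$.* Only $P'$ or only $S'$ changes, and it shrinks; $T$ and $v$ stay the same.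

**Step 3: $zz$ inside $T$.** *We show that the contraction comes from a contraction of $v$.* By Lemma 9, $|z|=kL$ with $k\ge1$.

If $zz$ is aligned with the blocks, it is the image of a factor of $v$. Since $\lambda<L$, $h$ is injective on letters, so this factor is a square. Contract it in $v$.

Otherwise $zz$ meets $2k+1$ blocks, with letters $x_0,\dots,x_{2k}$. It covers a proper suffix of block $0$ of length $s'$, $1\le s'<L$, all of the blocks $1,\dots,2k-1$, and the first $L-s'$ letters of block $2k$ (which may be only partly in $T$). Compare the two copies: a letter of the first copy equals the letter $k$ blocks later at the same block position. This gives $x_{k+i}=x_i$ for $1\le i\le k-1$; moreover $h(x_0),h(x_k)$ share a suffix of length $s'$, and $h(x_k),h(x_{2k})$ share a prefix of length $L-s'$. If $x_k\ne x_0$, then $s'\le\mu$, so $L-s'\ge L-\mu>\lambda$, and therefore $x_k=x_{2k}$. So $x_k=x_0$ or $x_k=x_{2k}$. The blocks $1,\dots,k$ lie in $zz$ and have total length $kL$; by the deletion fact the new word $T'$ is $T$ with these blocks deleted. Thus $T'$ is a prefix of $h(v')$, where $v'$ is $v$ with $x_1\cdots x_k$ deleted. And $v'$ is a contraction of $v$, again by the deletion fact: if $x_k=x_0$,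 then $x_0\cdots x_{2k-1}$ is a square of period $k$ containing $x_1\cdots x_k$; if $x_k=x_{2k}$, then $x_1\cdots x_{2k}$ is one.

In both situations $|T|$ drops by $kL$ and $|v|$ by $k$, so (5) persists.

**Step 4: $zz$ begins in $P'$ and ends in $T$.** *We show that such a square either deletes letters of $P'$ or comes from a square at the beginning of $v$.* Let $\theta\ne\varepsilon$ be the part of $zz$ in $P'$. If $|\theta|\ge|z|$, delete the first copy of $z$, which lies in $P'$; then $T,S',v$ are unchanged.

Let $|\theta|<|z|$. Then $z=\theta\eta_1$ and $T=\eta_1\theta\eta_1T_1$ with $\eta_1\ne\varepsilon$. The word $\theta\in\{1,3\}^+$ is a factor of $T$, and $T$ has no squares of period $\le2$. A binary word of length $4$ contains a square, necessarily of period $\le2$; so $|\theta|\le3$ and $\theta$ is square-free. The word $\eta_1$ begins with $1$, as $T$ does; $\theta\eta_1$ is a factor of $T$, and $11$ does not occur in $T$; so $\theta$ ends with $3$. Hence $\theta\in\{3,13,313\}$.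

If $|\eta_1|=1$, then $T[2]=\theta[1]\in\{1,3\}$, but $T[2]=2$. Contradiction.

If $|\eta_1|=2$, then $\theta[1]=T[3]=1$, so $\theta=13$, and $T$ begins with $12\,13\,12$, not with $121323$. Contradiction.

If $|\eta_1|\ge3$, then $\eta_1$ begins with $121$. The second occurrence of $\eta_1$ in $T$ starts right after the prefix $\eta_1\theta$, and $121$ occurs only at block starts; so $|\eta_1\theta|=kL$ with $k\ge1$. Write $v=x_1x_2\cdots$ and $\eta_1\theta=h(x_1\cdots x_k)$. The second $\eta_1$ has length $kL-|\theta|\ge kL-3$ and begins at block $k+1$. Comparing it with the first $\eta_1$ gives $x_{k+i}=x_i$ for $1\le i<k$, and shows that $h(x_{2k})$ and $h(x_k)$ share a prefix of length $\ge L-3>\lambda$; so $x_{2k}=x_k$. The contraction replaces $\theta\eta_1\theta\eta_1$ by $\theta\eta_1$, so the new word is $P'T'S'$ with $T'=\eta_1T_1$, which is $T$ with its prefix $\eta_1\theta=h(x_1\cdots x_k)$ deleted. Let $v'$ be $v$ with its leading square $(x_1\cdots x_k)^2$ contracted. Then $T'$ is a prefix of $h(v')$ and (5) persists.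

**Step 5: $zz$ begins in $T$ and ends in $S'$.** *We show that this costs at most half of $v$, and costs a letter of $S'$.* If the second copy of $z$ lies in $S'$, delete it: $T,v$ are unchanged and $S'$ shrinks. Otherwise $T=yzz_1$, $z=z_1z_2$, $S'=z_2S''$ with $z_1,z_2\neq\varepsilon$. The new word is $P'T'S''$ with $T'=yz$, a prefix of $T$. As $|z_1|<|z|$, we have $|T'|\ge|T|/2$. Let $v'$ be the prefix of $v$ of length $\lceil|T'|/L\rceil\ge1$; then (5) holds for $T',v'$. Moreover
$$|v'|\ \ge\ \frac{|T|}{2L}\ >\ \frac{|v|-1}2\ \ge\ \frac{|v|}2-C ,$$
so this is a truncation, and $S'$ has lost $|z_2|\ge1$ letters.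

**Step 6: $zz$ begins in $P'$ and ends in $S'$.** *We show the same when the square covers all of $T$.* Write $zz=\theta T\psi$ with $\theta,\psi\neq\varepsilon$, where $\theta$ is a suffix of $P'$ and $\psi$ a prefix of $S'$. If one copy of $z$ lay in $P'$ or in $S'$, the other would contain $T$, so $|T|\le|z|\le\max(|P|,|S|)$, which is impossible by (6). So the center of $zz$ lies strictly inside $T$: $T=\eta_1\eta_2$ and $z=\theta\eta_1=\eta_2\psi$ with $\eta_1,\eta_2\ne\varepsilon$. Deleting the second copy gives $P'\eta_1S''$ with $S'=\psi S''$; put $T'=\eta_1$, a prefix of $T$. From $|\eta_1|=|\eta_2|+|\psi|-|\theta|\ge|\eta_2|-|P|$ we get $|T'|\ge(|T|-|P|)/2$. Let $v'$ be the prefix of $v$ of length $\lceil|T'|/L\rceil\ge1$, so that (5) holds. Then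
$$|v'|\ \ge\ \frac{|T|-|P|}{2L}\ \ge\ \frac{|v|-1-|P|}2\ \ge\ \frac{|v|}2-C .$$
This is a truncation, and $S'$ has lost $|\psi|\ge1$ letters.

**Step 7: the contradiction.** *We compare lengths at the end of the sequence.* The invariant holds up to $t=f$, and (6) gives
$$|w|=|\omega_f|\ge|T_f|>C_0>|w| ,$$
which is absurd. So $\hat u\notin\mathcal L'$. This holds for every mixed word and all large $\ell$, so Proposition 4 applies to $\mathcal L'$ and shows that $\mathcal L'$ is not context-free, contrary to the assumption that $D^*(w)$ is. Hence a word $w$ with at least three distinct letters has a language $D^*_{\mathbb N}(w)$ that is not context-free; in particular this holds for $w=abc$. Theorem B is proved. $\blacksquare$
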